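# Worst-case GMRES for normal matrices and $(k+1)$-point subsets: how the factor $4/\pi$ fails

## 1. Residuals, minimax values, and subsets of the spectrum

Throughout, $\mathbf A=\mathbf U\mathbf\Lambda\mathbf U^*\in\mathbb C^{n\times n}$ with $\mathbf U^*\mathbf U=\mathbf I$ is a nonsingular normal matrix whose eigenvalues $L=\{\lambda_1,\dots,\lambda_n\}$ are $n$ distinct nonzero complex numbers. The integer $k$ satisfies $1\le k\le n-1$, and $\pi_k$ is the set of polynomials $p$ of degree at most $k$ with $p(0)=1$.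

**Definition 1 (GMRES residual, worst case).** For an initial residual $b$, the $k$-th GMRES residual norm is $\|r_k\|=\min_{p\in\pi_k}\|p(\mathbf A)b\|$. The worst-case residual norm is
$$\|r_k^w\|=\psi_k(\mathbf A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(\mathbf A)b\| .$$

*Example.* Let $\mathbf A=\mathrm{diag}(1,-1)$, $k=1$, $b=(1,1)/\sqrt2$. For $p(z)=1+cz$ we get $\|p(\mathbf A)b\|^2=\frac12(|1+c|^2+|1-c|^2)=1+|c|^2$, which is smallest at $c=0$. So $\|r_1\|=1$: the first step makes no progress. Since $p=1$ is always allowed, $\|r_1^w\|=1$.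

**Definition 2 (minimax value).** For $S\subseteq L$ put
$$M_k^S=\min_{p\in\pi_k}\ \max_{\lambda_j\in S}|p(\lambda_j)| .$$

If $|S|\ge k+1$, then $q\mapsto\max_S|q|$ is a norm on polynomials of degree at most $k$, because only the zero polynomial of this degree vanishes at $k+1$ points. The minimum of a norm over the closed affine set $\pi_k$ is attained, and it is positive because $0\notin\pi_k$.

For normal $\mathbf A$ it is known that $\|r_k^w\|=M_k^L$, and we take this as given. (The inequality $\le$ is immediate from $\|p(\mathbf A)b\|\le\max_j|p(\lambda_j)|\,\|b\|$.) From now on everything is about the finite set $L$.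

*Example.* Let $L=\{1,2,3\}$, $k=1$. The polynomial $1-z/2$ has values $\frac12,0,-\frac12$ on $L$, so $M_1^L\le\frac12$. Conversely, every $q$ of degree at most $1$ satisfies $q(0)=\frac32q(1)-\frac12q(3)$, so for $q\in\pi_1$ we have $1\le2\max_L|q|$. Hence $M_1^L=\frac12$. The lower bound came from writing $q(0)$ as a combination of values of $q$ on $L$, and all our lower bounds on $M_k^L$ will come this way.

**Definition 3 (Lagrange basis and the $(k+1)$-point value).** For $|S|=k+1$ let $\ell_j^S$ $(j\in S)$ be the Lagrange basis of $S$, so that $q(0)=\sum_{j\in S}\ell_j^S(0)\,q(\lambda_j)$ whenever $\deg q\le k$. Then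
$$\frac1{M_k^S}=\sum_{j\in S}|\ell_j^S(0)|=\sum_{j\in S}\ \prod_{i\in S,\,i\ne j}\frac{|\lambda_i|}{|\lambda_i-\lambda_j|}. \tag{1}$$

To see (1), put $\Lambda_S=\sum_{j\in S}|\ell_j^S(0)|$. For $q\in\pi_k$ we get $1\le\Lambda_S\max_S|q|$. Equality holds for the interpolating polynomial with values $q(\lambda_j)=\Lambda_S^{-1}\,\overline{\ell_j^S(0)}/|\ell_j^S(0)|$, which satisfies $q(0)=1$. (The numbers $\ell_j^S(0)$ are nonzero because no $\lambda_i$ is $0$.)

*Example.* For two points and $k=1$, $M_1^{\{\lambda_1,\lambda_2\}}=\dfrac{|\lambda_1-\lambda_2|}{|\lambda_1|+|\lambda_2|}$. For $\{1,-1\}$ this is $1$, in agreement with the example after Definition 1.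

**Definition 4 (best subset, worst ratio).** Put
$$B_k^L=\max_{S\subseteq L,\ |S|=k+1}M_k^S,\qquad \rho(n,k)=\sup_L\frac{M_k^L}{B_k^L},\qquad \rho_k=\sup_{n}\rho(n,k),$$
where $L$ runs over all sets of $n$ distinct nonzero complex numbers and, in $\rho_k$, $n\ge k+1$. Since $M_k^S\le M_k^L$ for $S\subseteq L$, we have $B_k^L\le M_k^L$ and $\rho(n,k)\ge1$.

*Example.* For $L=\{1,2,3\}$, $k=1$, the three pairs $\{1,2\},\{1,3\},\{2,3\}$ give $\frac13,\frac12,\frac15$. So $B_1^L=\frac12=M_1^L$.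

**Definition 5 (mean chord).** For $N\ge2$ let
$$c_N=\frac1N\sum_{a=0}^{N-1}\big|1-e^{2\pi ia/N}\big|=\frac2N\cot\frac{\pi}{2N}.$$
The closed form holds because $|1-e^{2\pi ia/N}|=2\sin\frac{\pi a}N$, and $\sum_{a=0}^{N-1}\sin\frac{\pi a}{N}=\operatorname{Im}\frac{2}{1-e^{i\pi/N}}=\cot\frac{\pi}{2N}$.

*Example.* $c_3=\frac13(0+\sqrt3+\sqrt3)=\frac2{\sqrt3}$, $c_4=\frac{1+\sqrt2}2$, $c_6=\frac{2+\sqrt3}3$. Since $\tan y>y$ for $0<y<\frac\pi2$, we have $c_N<\frac2N\cdot\frac{2N}\pi=\frac4\pi$ for every $N$, and $c_N\to\frac4\pi$ as $N\to\infty$.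

## 2. Is $\|r_k^w\|\le\frac4\pi B_k^L$?

The number $M_k^L$ is the value of an optimization problem, while $B_k^L$ is given by the explicit formula (1). How much is lost if we replace the whole spectrum by its best $k+1$ points? Two facts are given as known:
$$B_k^L\le\|r_k^w\|\le\sqrt{(k+1)(n-k)}\;B_k^L, \qquad\text{and}\qquad \|r_k^w\|=B_k^L\ \text{ if all eigenvalues are real.}$$
The problem, from "On Ideal and Worst-case GMRES" (http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf), is to prove or disprove the conjecture that for every such $L$ and $k$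
$$B_k^L\le\|r_k^w\|\le\frac4\pi B_k^L. \tag{2}$$
In our notation it says $\rho(n,k)\le4/\pi$ for all $n,k$; here $4/\pi\approx1.27324$.

The conjecture is false. We shall give an explicit counterexample with $n=9$, $k=4$ (Theorem 1), and show that no absolute constant can replace $4/\pi$ (Theorem 2). In the other direction, the known factor improves to $\sqrt{(k+1)(n-k)/n}$ and further (Theorem 3). After that we see for which $(n,k)$ our constructions break (2) (Theorem 4) and treat $n=k+2$ (Proposition 5).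

## 3. Two cases by hand: $k=n-1$, and three points with $k=1$

If $k=n-1$, the only admissible $S$ is $L$ itself, so $M_k^L=B_k^L$ and $\rho(n,n-1)=1$.

The first case with a choice is $n=3$, $k=1$. By the real case we must leave the real line. Let $\theta=e^{2\pi i/3}$ and $L=\{R+1,R+\theta,R+\theta^2\}$ with $R>1$.

For $M_1^L$, take $q\in\pi_1$ and write $q(R+x)=A+cx$; the condition $q(0)=1$ is $A-cR=1$. Since $1+\theta+\theta^2=0$, the mean of $|A+cx|^2$ over $x\in\{1,\theta,\theta^2\}$ is $|A|^2+|c|^2$. So $\max_L|q|^2\ge|A|^2+|c|^2$, and by Cauchy–Schwarz $1=|A-cR|^2\le(|A|^2+|c|^2)(1+R^2)$. Hence $M_1^L\ge(1+R^2)^{-1/2}$.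

For $B_1^L$, each pair has value $\sqrt3/(|\lambda|+|\lambda'|)\le\sqrt3/(2(R-1))$. Therefore
$$\frac{M_1^L}{B_1^L}\ \ge\ \frac{2}{\sqrt3}\cdot\frac{R-1}{\sqrt{1+R^2}}\ \longrightarrow\ \frac2{\sqrt3}=c_3\approx1.1547\qquad(R\to\infty). \tag{3}$$
So $\rho(3,1)\ge c_3$. This is not yet $4/\pi$. Sending the set far from the origin simplified the arithmetic, and we now do this in general.

## 4. Free zeros against deleted points

Let $\omega(z)=\prod_j(z-\lambda_j)$ and $m=n-1-k$, a notation kept throughout. Let $P$ be a polynomial with $\deg P\le m$ and $P(0)=1$. If $\deg q\le k$, then $\deg(qP)\le n-1$, so Lagrange interpolation of $qP$ on all of $L$, evaluated at $0$, gives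
$$q(0)=\sum_j\nu_j\,q(\lambda_j),\qquad \nu_j=\frac{\omega(0)\,P(\lambda_j)}{(0-\lambda_j)\,\omega'(\lambda_j)}.$$
For $q\in\pi_k$ this yields $1\le\max_j|q(\lambda_j)|\sum_j|\nu_j|$, and so
$$\frac1{M_k^L}\ \le\ \sum_j|\nu_j| . \tag{4}$$

Now let $P$ have its $m$ zeros at points of $L$, say $P(z)=\prod_{\lambda\in L\setminus S}(1-z/\lambda)$ with $|S|=k+1$. Then $\nu$ vanishes off $S$. A representation of $q(0)$ supported on $S$ is unique, so $\nu_j=\ell_j^S(0)$ and $\sum|\nu_j|=1/M_k^S$. Thus $1/B_k^L$ is the smallest value of $\sum|\nu_j|$ when the zeros of $P$ must sit on points of $L$, whereas in (4) they may sit anywhere. To make $M_k^L/B_k^L$ large we want sets where freely placed zeros do much better than zeros placed on the set.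

For a finite set $X$ of distinct points and $Z\subset X$, write
$$W_X(z)=\prod_{x\in X}(z-x),\qquad P_Z(z)=\prod_{y\in Z}(z-y),\qquad \Phi_X(P)=\sum_{x\in X}\frac{|P(x)|}{|W_X'(x)|}.$$

*Example.* For $X=\{1,\theta,\theta^2\}$ we have $W_X=z^3-1$ and $|W_X'|=3$ on $X$. Hence $\Phi_X(z)=1$, while $\Phi_X(z-1)=\frac13(0+\sqrt3+\sqrt3)=c_3$.

**Lemma A.** Let $X$ have $n$ points. For every monic $Q$ of degree $m=n-1-k$,
$$\rho(n,k)\ \ge\ \frac{\min_{Z\subset X,\ |Z|=m}\Phi_X(P_Z)}{\Phi_X(Q)} .$$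

*Proof.* Take $L=R+X$ with $R\to\infty$, and write $\lambda=R+x$. Then $\lambda=0$ corresponds to $x_0=-R$. For large $R$ all points of $L$ are nonzero and $Q(x_0)\ne0$. Apply (4) with $P=Q/Q(x_0)$ in the variable $x$:
$$\frac{R^{-k}}{M_k^L}\ \le\ R^{-k}\sum_{x\in X}\frac{|W_X(x_0)|\,|Q(x)|}{|Q(x_0)|\,|x_0-x|\,|W_X'(x)|}\ \longrightarrow\ \Phi_X(Q),$$
because $|W_X(x_0)|\sim R^n$, $|Q(x_0)|\sim R^m$, $|x_0-x|\sim R$ and $n-m-1=k$.

Now let $S=X\setminus Z$ with $|Z|=m$, so $|S|=k+1$. By (1),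
$$\frac{R^{-k}}{M_k^{R+S}}=R^{-k}\sum_{x\in S}\prod_{y\in S\setminus\{x\}}\frac{|x_0-y|}{|x-y|}\ \longrightarrow\ \sum_{x\in S}\prod_{y\in S\setminus\{x\}}\frac1{|x-y|}=\Phi_X(P_Z).$$
The last equality holds because $W_X'(x)=P_Z(x)\prod_{y\in S\setminus\{x\}}(x-y)$ for $x\in S$, and $P_Z=0$ on $Z$. There are finitely many $Z$, so $R^{-k}/B_k^L\to\min_Z\Phi_X(P_Z)$. Also $\Phi_X(Q)>0$, since $Q$ has degree $m<n$ and cannot vanish on all of $X$. Dividing, $\liminf_{R\to\infty} M_k^L/B_k^L$ is at least the stated quotient. $\blacksquare$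

## 5. One circle: the ratios $c_N$ stay below $4/\pi$

The natural generalization of the three-point example is $X=\{\zeta:\zeta^N=1\}$ with $N\ge3$ and $k=N-2$, so that $m=1$. Here $|W_X'|=N$ on $X$. The choice $Q=z$ gives $\Phi_X(Q)=1$, while a zero placed on the set costs $\Phi_X(z-\zeta_0)=\frac1N\sum_\zeta|\zeta-\zeta_0|=c_N$. So
$$\rho(N,N-2)\ge c_N .$$
As $N$ grows this climbs towards $4/\pi$, the constant of the conjecture, but we saw in Definition 5 that $c_N<4/\pi$ always. A better $Q$ does not help: for every $s\in\mathbb C$,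
$$\Phi_X(z-s)=\frac1N\sum_\zeta|\zeta-s|\ \ge\ \frac1N\Big|\sum_\zeta(\zeta-s)\bar\zeta\Big|=\frac1N\Big|N-s\sum_\zeta\bar\zeta\Big|=1 .$$
So with this $X$ and one free zero, Lemma A gives $c_N$ and nothing more. Adding points on the circle never reaches $4/\pi$.

What gets past this is to lose the factor $c_N$ more than once. Replace each of the $N$ points by a tiny circle of $N$ points, and allow one free zero for the large circle plus one for each small circle. A free $P$ uses all the centers. A subset $S$ has to delete points instead of using centers, and it pays $c_N$ at the small scale and $c_N$ again at the large scale. Already for $N=3$ the product is $c_3^2=\frac43>\frac4\pi$.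

## 6. Three clusters of three points

**Theorem 1.** Let $\theta=e^{2\pi i/3}$, $R=1000$, $\varepsilon=10^{-3}$, and
$$L=\{R+\theta^a+\varepsilon\theta^b:\ a,b\in\{0,1,2\}\},$$
so $n=9$. For $k=4$,
$$M_4^L\ \ge\ 1.299\,B_4^L\ >\ \tfrac4\pi B_4^L .$$

So (2) fails, for instance for $\mathbf A=\mathrm{diag}(L)$.

*Proof.* Write $\lambda=R+x$ with $x\in X=\{\theta^a+\varepsilon\theta^b\}$ and $x_0=-R$. The set $X$ consists of three clusters (indexed by $a$) of three points.

**Step 1: record the distances.** Within a cluster, distances are exactly $\sqrt3\,\varepsilon$. Between clusters the difference is $(\theta^a-\theta^{a'})+\varepsilon(\theta^b-\theta^{b'})$, where the first bracket has modulus $\sqrt3$ and the second modulus at most $\sqrt3<2$. So these distances lie in $[\sqrt3-2\varepsilon,\sqrt3+2\varepsilon]$. Finally $R_-\le|x_0-x|\le R_+$ with $R_\pm=R\pm(1+\varepsilon)$.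

**Step 2: bound $1/M_4^L$ from above, using free zeros.** Here $m=4$. The four zeros go to the common center $0$ and to the cluster centers $1,\theta,\theta^2$: put $Q(x)=x(x^3-1)$, $P=Q/Q(x_0)$, $W=\prod_{y\in X}(x-y)$. We need three estimates.

First, $|Q(x_0)|=R(R^3+1)\ge R^4$ and $|W(x_0)/(x_0-x)|\le R_+^8$.

Second, for $x=\theta^a+\varepsilon\theta^b$ we have $|x|\le1+\varepsilon$. With $\eta=\theta^{b-a}$ we have $x^3-1=(1+\varepsilon\eta)^3-1$, so $|x^3-1|\le3\varepsilon+3\varepsilon^2+\varepsilon^3\le3\varepsilon(1+\varepsilon)^2$. Thus $|Q(x)|\le3\varepsilon(1+\varepsilon)^3$ on $X$.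

Third, for $x\in X$ two of the other points are in its cluster and six are not, so $|W'(x)|\ge3\varepsilon^2(\sqrt3-2\varepsilon)^6$.

Inserting these in (4), whose sum has nine terms,
$$\frac1{M_4^L}\ \le\ 9\cdot\frac{R_+^8}{R^4}\cdot\frac{3\varepsilon(1+\varepsilon)^3}{3\varepsilon^2(\sqrt3-2\varepsilon)^6}=\frac{R_+^8}{R^4}\cdot\frac{9(1+\varepsilon)^3}{\varepsilon(\sqrt3-2\varepsilon)^6}.$$

**Step 3: bound $1/B_4^L$ from below, over all $5$-point subsets.** A $5$-set $S$ meets the clusters in sizes $(2,2,1)$, $(3,1,1)$ or $(3,2,0)$. We use (1); each numerator there is a product of four factors $|x_0-y|\ge R_-$.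

For type $(2,2,1)$, each of the four points in the doubly hit clusters has one neighbor at distance $\sqrt3\varepsilon$ and three others at distance at most $\sqrt3+2\varepsilon$. Keeping only these four terms,
$$\frac1{M_4^S}\ \ge\ \frac{4R_-^4}{\sqrt3\,\varepsilon\,(\sqrt3+2\varepsilon)^3}.$$

For a type with a $3$, each of the three points of the full cluster has two neighbors at distance $\sqrt3\varepsilon$ and two others at distance at most $\sqrt3+2\varepsilon$. So
$$\frac1{M_4^S}\ \ge\ \frac{3R_-^4}{3\varepsilon^2(\sqrt3+2\varepsilon)^2}=\frac{R_-^4}{\varepsilon^2(\sqrt3+2\varepsilon)^2}.$$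
This is at least the bound for type $(2,2,1)$, because $\sqrt3(\sqrt3+2\varepsilon)\ge4\varepsilon$. Hence in all cases
$$\frac1{B_4^L}\ \ge\ \frac{4R_-^4}{\sqrt3\,\varepsilon\,(\sqrt3+2\varepsilon)^3}.$$

**Step 4: divide and evaluate.** The powers of $\varepsilon$ cancel, and $\frac{4}{9\sqrt3}\cdot\frac{(\sqrt3)^6}{(\sqrt3)^3}=\frac43$. So
$$\frac{M_4^L}{B_4^L}\ \ge\ \frac43\cdot\frac{(R_-/R)^4}{(R_+/R)^8}\cdot\frac{(1-2\varepsilon/\sqrt3)^6}{(1+2\varepsilon/\sqrt3)^3(1+\varepsilon)^3}.$$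
Use $1/(1+x)\ge1-x$ and $\prod(1-x_i)\ge1-\sum x_i$ for $x,x_i\in[0,1]$. There are $4+8=12$ factors with $x_i=(1+\varepsilon)/R=0.001001$, then $6+3=9$ factors with $x_i=2\varepsilon/\sqrt3<0.0011548$, and three with $x_i=0.001$. Hence
$$\frac{M_4^L}{B_4^L}\ \ge\ \tfrac43\big(1-12(0.001001)-9(0.0011548)-0.003\big)>\tfrac43(0.9745)>1.299,$$
and $\frac4\pi<1.2733$. $\blacksquare$

## 7. $N$-ary trees and unbounded ratios

We now nest the circles $t$ times. The statement also records what follows for each fixed $k$.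

**Theorem 2.** For $N\ge3$, $t\ge1$, $n=N^t$, $k=\frac{N-2}{N-1}(n-1)$, we have $\rho(n,k)\ge c_N^{\,t}$. Consequently, for all $k\ge1$,
$$2(\sqrt2-1)\,k^{\gamma}\ \le\ \rho_k\ \le\ \frac{k+1}{\sqrt{2k+1}},\qquad \gamma=\log_4\tfrac{1+\sqrt2}2\approx0.1358 .$$

Since $c_3>1$ gives $c_3^{\,t}\to\infty$, no absolute constant can replace $4/\pi$. This section proves the first assertion, Section 8 the lower bound for every $k$. The upper bound on $\rho_k$ is part of Theorem 3, whose proof is independent of the present one.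

*Proof that $\rho(n,k)\ge c_N^{\,t}$.* Note that $N-1$ divides $N^t-1$, so $k$ is an integer, and $m=n-1-k=\frac{n-1}{N-1}$.

**Step 1: set up the tree and its counts.** Let $\zeta=e^{2\pi i/N}$ and, for small $\delta>0$,
$$X=X_\delta=\Big\{\sum_{j=1}^t\delta^j\zeta^{a_j}:\ a_1,\dots,a_t\in\{0,\dots,N-1\}\Big\}.$$
For small $\delta$ these are $N^t$ distinct points, the leaves of an $N$-ary tree. A node of level $l$ is a prefix $(a_1,\dots,a_l)$, with center $x_v=\sum_{j\le l}\delta^j\zeta^{a_j}$. The root has level $0$ and center $0$. For a leaf $x$ let $u_l(x)$ be its ancestor of level $l$, with $u_t(x)=x$. A node of level $l$ has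
$$m_l=\sum_{j=0}^{t-1-l}N^j$$
non-leaf nodes in its subtree (itself included, if $l<t$). Thus
$$m_l=1+Nm_{l+1},\qquad m_t=0,\qquad m_0=\frac{n-1}{N-1}=m .$$

*Example.* For $N=3$, $t=2$, $X$ is $\delta$ times the set of Theorem 1 with $\varepsilon=\delta$. Here $m_0=4$, $m_1=1$, $m_2=0$.

**Step 2: show that $|W_X'|$ is asymptotically the same at all leaves.** If leaves $x,y$ first differ at index $j$, with entries $a_j\ne b_j$, then $|x-y|=\delta^j(|\zeta^{a_j}-\zeta^{b_j}|+O(\delta))$. For each $b\ne a_j$ there are $N^{t-j}$ leaves that first differ from $x$ at index $j$ with entry $b$, and $\prod_{b\ne a}|\zeta^a-\zeta^b|=N$. Therefore $|W_X'(x)|=\Omega_\delta(1+o(1))$ with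
$$\Omega_\delta=\prod_{j=1}^t\delta^{\,j(N-1)N^{t-j}}N^{N^{t-j}},$$
independent of the leaf. All $o(1)$ are for $\delta\to0$.

**Step 3: evaluate $\Phi_X$ at the polynomial with a zero at every center.** Let $Q=\prod_v(z-x_v)$ over all $m_0=m$ non-leaf nodes. Fix a leaf $x$ and $0\le l\le t-1$. The center of $u_l(x)$ is at distance $\delta^{l+1}(1+O(\delta))$ from $x$. For each child $b\ne a_{l+1}$ of $u_l(x)$, the $m_{l+1}$ centers in the subtree of that child are at distance $\delta^{l+1}(|\zeta^{a_{l+1}}-\zeta^b|+O(\delta))$. Every non-leaf node is counted exactly once in this way. So level $l$ contributes $1+(N-1)m_{l+1}=m_l-m_{l+1}$ factors $\delta^{l+1}$ and the constant $N^{m_{l+1}}$. Hence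
$$|Q(x)|=C\delta^{e^*}(1+o(1)),\qquad C=\prod_{l=0}^{t-1}N^{m_{l+1}},\qquad e^*=\sum_{l=0}^{t-1}(l+1)(m_l-m_{l+1})=\sum_{l=0}^{t-1}m_l ,$$
the last by summation by parts and $m_t=0$. Summing over the $N^t$ leaves,
$$\Phi_X(Q)=N^tC\,\delta^{e^*}\Omega_\delta^{-1}(1+o(1)). \tag{5}$$

**Step 4: find the order of $P_Z$ at a leaf, and discard the sets $Z$ that blow up.** Let $Z\subset X$, $|Z|=m_0$, where $Z$ is a fixed set of leaves of the tree as $\delta\to0$. For a node $u$ let $z_u$ be the number of elements of $Z$ in the subtree of $u$ (counting $u$ itself if it is a leaf). For a leaf $x\notin Z$, the $z_{u_l(x)}-z_{u_{l+1}(x)}$ elements of $Z$ below $u_l(x)$ but not below $u_{l+1}(x)$ are at distance of exact order $\delta^{l+1}$. So $|P_Z(x)|=\delta^{e_Z(x)}(\text{positive constant}+o(1))$ with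
$$e_Z(x)=\sum_{l=0}^{t-1}(l+1)\big(z_{u_l(x)}-z_{u_{l+1}(x)}\big)=\sum_{l=0}^{t-1}z_{u_l(x)},$$
because $z_{u_t(x)}=z_x=0$. If $e_Z(x)<e^*$ for some leaf $x\notin Z$, then by Step 2 and (5), $\Phi_X(P_Z)/\Phi_X(Q)\to\infty$. From now on assume
$$e_Z(x)\ge e^*\quad\text{for every leaf }x\notin Z. \tag{6}$$

*Example.* In the case $N=3$, $t=2$ we have $e^*=4+1=5$. If $Z$ misses a cluster entirely, a leaf there has $e_Z=4+0<5$: this is how the types with a $3$ were eliminated in Theorem 1.

**Step 5: show that (6) forces how $Z$ is distributed.** Call a node regular if every node $u$ on the path from the root to it (inclusive) has $z_u=m_{\mathrm{level}(u)}$. The root is regular, since $|Z|=m_0$. We claim that a regular node $u$ of level $l<t$ has exactly one child with $z=m_{l+1}+1$, and that its other $N-1$ children have $z=m_{l+1}$ and so are regular.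

Suppose some child had $z\le m_{l+1}-1$. Since $z\ge0$, this child is not a leaf. A node of level $j<t$ with $z\le m_j$ has a child with $z\le m_{j+1}$, because otherwise its children would contain at least $N(m_{j+1}+1)>1+Nm_{j+1}=m_j$ elements of $Z$. Descending in this way from the bad child, we reach a leaf $x$ with $z_x\le m_t=0$, that is, $x\notin Z$. Along its path, $z$ equals $m$ at levels $0,\dots,l$, is at most $m_{l+1}-1$ at level $l+1$, and is at most $m_j$ at later levels $j$. So $e_Z(x)\le e^*-1$, contradicting (6). Hence all $N$ children have $z\ge m_{l+1}$, and since their sum is $m_l=1+Nm_{l+1}$, the claim follows.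

**Step 6: sum over regular leaves.** For a regular node $u$ of level less than $t$ let $b^*(u)$ be the index of its exceptional child. A regular leaf $x$ has $z_x=m_t=0$, so $x\notin Z$, and $e_Z(x)=\sum m_l=e^*$. At level $l$, the children $b\ne a_{l+1}$ of $u_l(x)$ contain $m_{l+1}$ elements of $Z$ each, with one more in the child $b^*(u_l(x))$, which is not on the path of $x$. Therefore
$$|P_Z(x)|=\delta^{e^*}\Big(C\prod_{l=0}^{t-1}\big|\zeta^{a_{l+1}}-\zeta^{b^*(u_l(x))}\big|+o(1)\Big).$$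
Now $\sum_{a}|\zeta^a-\zeta^{b^*}|=Nc_N$ for every $b^*$, the exceptional child contributing $0$. Sum the product over the regular leaves, starting with the last level. For each regular node of level $t-1$ the sum over its regular children is $Nc_N$; then each regular node of level $t-2$ gives $Nc_N\cdot Nc_N$, and so on up to the root. So $\sum_{x\text{ regular}}|P_Z(x)|=C\delta^{e^*}\big((Nc_N)^t+o(1)\big)$. Dividing by $\Omega_\delta$ and comparing with (5),
$$\liminf_{\delta\to0}\frac{\Phi_X(P_Z)}{\Phi_X(Q)}\ \ge\ \frac{(Nc_N)^t}{N^t}=c_N^{\,t}.$$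
This holds for each of the finitely many $Z$. Lemma A, applied for each small $\delta$, gives $\rho(n,k)\ge c_N^{\,t}$. $\blacksquare$

## 8. Changing $n$ and $k$

The trees reach only special pairs $(n,k)$. Two ways of adding a point reach the others.

**Lemma B (a point added nearby).** $\rho(n+1,k)\ge\rho(n,k)$.

*Proof.* Let $L$ have $n$ points and add $\lambda'\to\lambda_1$, $\lambda'\ne\lambda_1$. Enlarging the set cannot decrease the minimax value, so $M_k^{L\cup\{\lambda'\}}\ge M_k^L$. Consider a $(k+1)$-subset $S$ of $L\cup\{\lambda'\}$. If $\lambda'\notin S$, then $M_k^S\le B_k^L$. If $\lambda'\in S$ and $\lambda_1\notin S$, then by (1) $M_k^S$ tends to the value of $S$ with $\lambda'$ replaced by $\lambda_1$, which is at most $B_k^L$. If both lie in $S$, the term of (1) belonging to $\lambda_1$ contains the factor $|\lambda'|/|\lambda'-\lambda_1|\to\infty$, with the other factors tending to positive limits, so $M_k^S\to0$. Hence $\limsup B_k^{L\cup\{\lambda'\}}\le B_k^L$,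 and $\rho(n+1,k)\ge M_k^L/B_k^L$ for every $L$. $\blacksquare$

For the second way, let $\kappa(n,k)$ be the supremum of the quotient in Lemma A over all $X$ with $|X|=n$ and all monic $Q$ of degree $n-1-k$. Lemma A says $\rho(n,k)\ge\kappa(n,k)$. Since Section 7 used Lemma A only, it shows that
$$\kappa\big(N^t,\tfrac{N-2}{N-1}(N^t-1)\big)\ge c_N^{\,t}. \tag{7}$$

**Lemma C (a point added far away).** For $k\ge1$, $\kappa(n+1,k+1)\ge\kappa(n,k)$.

*Proof.* Fix $X$ and $Q$ for $(n,k)$. The degree $m=n-1-k$ is the same for $(n+1,k+1)$. Add a point $\Lambda$ with $|\Lambda|\to\infty$. For a fixed monic $P$ of degree $m$,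
$$|\Lambda|\,\Phi_{X\cup\{\Lambda\}}(P)=\sum_{x\in X}\frac{|\Lambda|}{|x-\Lambda|}\cdot\frac{|P(x)|}{|W_X'(x)|}+|\Lambda|\,\frac{|P(\Lambda)|}{|W_X(\Lambda)|}\ \longrightarrow\ \Phi_X(P),$$
because the last term is $O(|\Lambda|^{1+m-n})=O(|\Lambda|^{-k})$. This applies to $Q$ and to every $P_Z$ with $\Lambda\notin Z$. If $\Lambda\in Z$, put $Z'=Z\setminus\{\Lambda\}$. The term at $\Lambda$ vanishes and the factors $|x-\Lambda|$ cancel, so $|\Lambda|\,\Phi_{X\cup\{\Lambda\}}(P_Z)=|\Lambda|\,\Phi_X(P_{Z'})\to\infty$, as $\Phi_X(P_{Z'})>0$. So such $Z$ do not matter for the minimum, and the limit inferior of the new quotient is at least the old quotient. $\blacksquare$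

*Proof of the lower bound in Theorem 2.* The purpose is to reach every $k$ from the trees with $N=4$. Let $t\ge0$ be maximal with $k_t:=\frac23(4^t-1)\le k$. If $t=0$ then $\rho_k\ge1=c_4^{\,0}$ trivially. If $t\ge1$, then (7) with $N=4$ and $k-k_t$ applications of Lemma C give
$$\rho_k\ \ge\ \kappa(4^t+k-k_t,\,k)\ \ge\ \kappa(4^t,k_t)\ \ge\ c_4^{\,t}.$$
By maximality of $t$, $\frac23(4^{t+1}-1)>k$, so $4^{t+1}>\frac32k+1\ge k$ and $t+1>\log_4k$. Hence
$$\rho_k\ \ge\ c_4^{-1}c_4^{\,\log_4k}=c_4^{-1}k^{\log_4c_4}=2(\sqrt2-1)\,k^\gamma,$$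
since $c_4=\frac{1+\sqrt2}2$ and $\frac2{1+\sqrt2}=2(\sqrt2-1)$. $\blacksquare$

## 9. Averaging over subsets: the upper bound

**Theorem 3.** For all $L$ and $1\le k\le n-1$,
$$M_k^L\ \le\ \sqrt{\frac{(k+1)(N-k)}{N}}\;B_k^L,\qquad N=\min(n,2k+1).$$
In particular $M_k^L\le\frac{k+1}{\sqrt{2k+1}}B_k^L$, independently of $n$. For $k=1$ and every $n\ge3$ the constant $2/\sqrt3$ obtained is best possible: $\rho(n,1)=2/\sqrt3$. The inequality (2) is true for $k=1$, for $k=n-1$, and for $(n,k)=(4,2),(5,3)$.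

The factor for $N$ is at most the factor $\sqrt{(k+1)(n-k)/n}$ for $n$, since $(k+1)(1-k/N)$ increases with $N$ and $N\le n$.

The plan is this. An extremal polynomial supplies weights $w$ on a small subset of $L$. These weights give a probability distribution on $(k+1)$-sets $S$, with probability proportional to $\prod_Sw_j$ times the squared Vandermonde determinant of $S$. With this choice the mean of $1/(M_k^S)^2$ can be estimated by determinants, and some $S$ is at least as good as the mean.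

*Proof.* Let $M=M_k^L>0$ and let $p^*\in\pi_k$ be extremal.

**Step 1: extract weights from the extremal polynomial.** Let $L^*=\{\lambda\in L:|p^*(\lambda)|=M\}$. We first show that $0$ lies in the convex hull of the vectors $v_\lambda=(\overline{p^*(\lambda)}\lambda^l)_{l=1}^k\in\mathbb C^k\cong\mathbb R^{2k}$, $\lambda\in L^*$. If not, strict separation from this compact convex set gives a real-linear functional $v\mapsto\operatorname{Re}\sum_lh_lv_l$ that is negative on all $v_\lambda$. With $h(z)=\sum_{l=1}^kh_lz^l$ this says $\operatorname{Re}\overline{p^*}h<0$ on $L^*$. Then $p^*+\tau h\in\pi_k$, and on $L^*$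
$$|p^*+\tau h|^2=M^2+2\tau\operatorname{Re}\overline{p^*}h+\tau^2|h|^2<M^2$$
for small $\tau>0$. On $L\setminus L^*$ the values stay below $M$ for small $\tau$. This contradicts extremality.

By Carathéodory's theorem in $\mathbb R^{2k}$ there are $E\subseteq L^*$ with $N_0:=|E|\le\min(n,2k+1)=N$ and $w_j>0$ with $\sum_Ew_j=1$ such that $\sum_Ew_j\overline{p^*(\lambda_j)}\lambda_j^l=0$ for $1\le l\le k$. Hence for $\deg q\le k$,
$$\sum_Ew_j\overline{p^*(\lambda_j)}\,q(\lambda_j)=q(0)\sum_Ew_j\overline{p^*(\lambda_j)} .$$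
Taking $q=p^*$, the left side is $M^2$ and $q(0)=1$, so the last sum equals $M^2$. Therefore
$$q(0)=\sum_E\nu_jq(\lambda_j),\qquad \nu_j=M^{-2}w_j\overline{p^*(\lambda_j)},\qquad \sum_E|\nu_j|=\frac1M, \tag{8}$$
and by Cauchy–Schwarz, with $|\nu_j|=w_j/M$ and $\sum w_j=1$,
$$|q(0)|^2\ \le\ M^{-2}\Big(\sum_Ew_j|q(\lambda_j)|\Big)^2\ \le\ M^{-2}\sum_Ew_j|q(\lambda_j)|^2 . \tag{9}$$
Also $N_0\ge k+1$: otherwise $q=\prod_E(1-z/\lambda_j)$ has degree at most $k$, $q(0)=1$, and vanishes on $E$, contradicting (8).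

**Step 2: turn (9) into an inequality between determinants.** For a finite set $Y$ let $|V(Y)|$ be the product of the distances between its points (the modulus of its Vandermonde determinant). For $Y\subseteq E$ put $w(Y)=\prod_Yw_j$ and $w[Y]=\sum_Yw_j$. Sums over $S$ below are over $S\subseteq E$ with $|S|=k+1$; sums over $T$ are over $T\subseteq E$ with $|T|=k$. Let $G_{il}=\sum_Ew_j\lambda_j^i\bar\lambda_j^l$ for $0\le i,l\le k$. Then $G=\mathbf K\mathbf K^*$ with $\mathbf K_{ij}=\sqrt{w_j}\,\lambda_j^i$, and Cauchy–Binet gives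
$$\det G=\sum_Sw(S)|V(S)|^2>0 .$$
Delete row and column $0$. In the remaining matrix the exponents run from $1$ to $k$, so each column $t$ contributes an extra factor $\lambda_t$, and the minor is
$$H=\sum_Tw(T)|V(T)|^2\prod_{t\in T}|\lambda_t|^2=\sum_Tw(T)|V(T\cup\{0\})|^2>0 .$$

For $q=\sum q_iz^i$ the number $\sum_Ew_j|q(\lambda_j)|^2=\sum_{i,l}q_i\bar q_lG_{il}$ is the Hermitian form of $K=G^{\mathsf T}$. It is positive definite, since a nonzero $q$ of degree at most $k$ cannot vanish on $E$. By Cauchy–Schwarz, $|q_0|^2=|(K^{-1/2}e_0)^*(K^{1/2}q)|^2\le(K^{-1})_{00}\;q^*Kq$, with equality for $q$ proportional to $K^{-1}e_0$. So the minimum of the form subject to $q(0)=q_0=1$ is $1/(K^{-1})_{00}=1/(G^{-1})_{00}=\det G/H$, by the cofactor formula. By (9) this minimum is at least $M^2$. Hence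
$$H\ \le\ M^{-2}\det G . \tag{10}$$

**Step 3: estimate the weighted sum of $\Lambda_S^2$ in two ways.** Recall $\Lambda_S=\sum_{j\in S}|\ell_j^S(0)|=1/M_k^S$. From the product formula,
$$|\ell_j^S(0)|=\frac{|V((S\setminus\{j\})\cup\{0\})|}{|V(S)|},$$
because exchanging $\lambda_j$ for $0$ changes only the distances from that point. Put
$$\tau=H^{-1}\sum_Tw(T)|V(T\cup\{0\})|^2\,w[T]\ \in[0,1].$$

(a) Use $\Lambda_S^2\le(k+1)\sum_{j\in S}|\ell_j^S(0)|^2$. Summing over pairs $(S,j)$ is the same as summing over pairs $(T,j)$ with $T=S\setminus\{j\}$ and $j\in E\setminus T$, and $w(S)=w(T)w_j$. So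
$$\sum_Sw(S)|V(S)|^2\Lambda_S^2\ \le\ (k+1)\sum_Tw(T)|V(T\cup\{0\})|^2\sum_{j\notin T}w_j=(k+1)(1-\tau)H,$$
as $\sum_{j\notin T}w_j=1-w[T]$.

(b) Use instead $\Lambda_S^2\le w[S]\sum_{j\in S}|\ell_j^S(0)|^2/w_j$, which is Cauchy–Schwarz with weights. Now $w(S)/w_j=w(T)$ and $w[S]=w[T]+w_j$, so
$$\sum_Sw(S)|V(S)|^2\Lambda_S^2\ \le\ \sum_Tw(T)|V(T\cup\{0\})|^2\sum_{j\notin T}\big(w[T]+w_j\big)=\big(1+(N_0-k-1)\tau\big)H,$$
since the inner sum is $(N_0-k)w[T]+1-w[T]$.

**Step 4: combine so that $\tau$ disappears.** We do not know $\tau$. With only $\tau\ge0$, (a) gives the factor $k+1$; with only $\tau\le1$, (b) gives $N_0-k$. But (a) decreases in $\tau$ and (b) does not, so add $\frac{N_0-k-1}{N_0}$ times (a) and $\frac{k+1}{N_0}$ times (b). The coefficients are nonnegative with sum $1$, the $\tau$-terms cancel, and what remains is $\frac{k+1}{N_0}\big((N_0-k-1)+1\big)H$. With (10),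
$$\sum_Sw(S)|V(S)|^2\Lambda_S^2\ \le\ \frac{(k+1)(N_0-k)}{N_0}H\ \le\ \frac{(k+1)(N_0-k)}{N_0}\,M^{-2}\sum_Sw(S)|V(S)|^2 .$$
The numbers $w(S)|V(S)|^2$ are positive, so some $S\subseteq E\subseteq L$ satisfies $\Lambda_S\le\sqrt{(k+1)(N_0-k)/N_0}\,/M$. That is,
$$M\ \le\ \sqrt{(k+1)(N_0-k)/N_0}\;M_k^S.$$
Since $(k+1)(1-k/N_0)$ increases with $N_0\le N$, the main bound follows. Because $N\le2k+1$, the factor is at most $\sqrt{(k+1)^2/(2k+1)}$. This also proves the upper bound on $\rho_k$ in Theorem 2.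

**Step 5: read off the special cases.** For $k=1$ and $n\ge3$ we have $N=3$ and the squared factor is $2\cdot2/3=\frac43$, so $\rho(n,1)\le2/\sqrt3$. By (3), $\rho(3,1)\ge2/\sqrt3$, and Lemma B extends this to all $n\ge3$. For $k=n-1$ we have $N=n$ and the factor is $1$. For $(4,2)$ and $(5,3)$ we have $N=4$ and $N=5$, and the squared factors are $\frac{3\cdot2}4=\frac32$ and $\frac{4\cdot2}5=\frac85$. All of $\frac43,\frac32,\frac85$ are below $\frac{16}{\pi^2}\approx1.6211$, so (2) holds in these cases. $\blacksquare$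

## 10. Weighted clusters and a range of $(n,k)$ where $4/\pi$ fails

**Theorem 4.** $\rho(n,k)>4/\pi$ whenever $k\ge4,\ n\ge k+4$, and whenever $k\ge7,\ n\ge k+3$.

To reach small $n-k$ we have only a few free zeros. The next lemma uses one zero at the large scale and one zero in some of the clusters, and makes use of a further freedom: by tuning the cluster radii we can give the clusters arbitrary weights.

**Lemma D (clusters).** Let $\xi_1,\dots,\xi_r\in\mathbb C$ be distinct, $r\ge2$, $\alpha_i>0$, $m_i\in\{0,1\}$, $n_i\ge2+m_i$. Put $g_i=1$ if $m_i=0$ and $g_i=c_{n_i}$ if $m_i=1$. With $n=\sum n_i$, $m=1+\sum m_i$, $k=n-1-m$, for every $s\in\mathbb C$,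
$$\rho(n,k)\ \ge\ \frac{\min_h\sum_i\alpha_ig_i|\xi_i-\xi_h|}{\sum_i\alpha_i|\xi_i-s|}.$$

*Proof.*

**Step 1: choose the cluster radii.** Let $k_i=n_i-1-m_i\ge1$, and put
$$D_i=\prod_{l\ne i}|\xi_i-\xi_l|^{n_l},\qquad \Pi_i=\prod_{l\ne i}|\xi_i-\xi_l|^{m_l}.$$
Note $k=\sum(k_i+1)-2\ge2r-2\ge2$. For small $\tau>0$ define $\varepsilon_i>0$ by
$$\varepsilon_i^{k_i}=\frac{\tau\,\Pi_i}{D_i\,\alpha_i},$$
and let $X$ be the union of the clusters $X_i=\{\xi_i+\varepsilon_i\zeta:\zeta^{n_i}=1\}$. All $o(1)$ are for $\tau\to0$. On $X_i$ the product of distances inside the cluster is $n_i\varepsilon_i^{n_i-1}$, so $|W_X'|=n_i\varepsilon_i^{n_i-1}D_i(1+o(1))$.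

**Step 2: evaluate the free polynomial.** Let $Q=(z-s)\prod_l(z-\xi_l)^{m_l}$, monic of degree $m$. On $X_i$, $|Q|=\varepsilon_i^{m_i}\Pi_i(|\xi_i-s|+o(1))$. The $n_i$ points of $X_i$ together contribute to $\Phi_X(Q)$
$$n_i\cdot\frac{\varepsilon_i^{m_i}\Pi_i(|\xi_i-s|+o(1))}{n_i\varepsilon_i^{n_i-1}D_i}=\varepsilon_i^{-k_i}\frac{\Pi_i}{D_i}(|\xi_i-s|+o(1))=\tau^{-1}\alpha_i(|\xi_i-s|+o(1)).$$
Hence $\tau\Phi_X(Q)\to\sum_i\alpha_i|\xi_i-s|$.

**Step 3: bound $\Phi_X(P_Z)$ for all deletions.** Let $|Z|=m$ and $z_i=|Z\cap X_i|$. Labelling the points by $(i,\zeta)$, there are finitely many $Z$, independently of $\tau$.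

*Case 1: $z_i<m_i$ for some $i$.* Then $z_i=0$ and $m_i=1$. On $X_i$ all zeros of $P_Z$ are in other clusters, so $|P_Z|$ is bounded below by a positive constant. So $X_i$ contributes at least a positive constant times $\varepsilon_i^{-(n_i-1)}=\varepsilon_i^{-k_i-1}$, which is a positive constant times $\tau^{-1}\varepsilon_i^{-1}$. Thus $\tau\Phi_X(P_Z)\to\infty$.

*Case 2: $z_i\ge m_i$ for all $i$.* Since $\sum z_i=1+\sum m_i$, exactly one $h$ has $z_h=m_h+1$, and $z_i=m_i$ for $i\ne h$. For $i\ne h$ the zeros outside $X_i$ contribute on $X_i$ the factor $\prod_{l\ne i}|\xi_i-\xi_l|^{z_l}(1+o(1))=\Pi_i|\xi_i-\xi_h|(1+o(1))$. If $m_i=0$, there is no zero in $X_i$, and as in Step 2 the cluster contributes $\tau^{-1}\alpha_i|\xi_i-\xi_h|(1+o(1))$. If $m_i=1$, there is one zero $\xi_i+\varepsilon_i\zeta_0$ in $X_i$. Then $n_i\varepsilon_i$ in the computation of Step 2 is replaced by $\sum_\zeta\varepsilon_i|\zeta-\zeta_0|=\varepsilon_in_ic_{n_i}$, and the cluster contributes $\tau^{-1}\alpha_ig_i|\xi_i-\xi_h|(1+o(1))$.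 Dropping cluster $h$, whose term in the sum below is zero,
$$\liminf\tau\Phi_X(P_Z)\ \ge\ \sum_i\alpha_ig_i|\xi_i-\xi_h| .$$

Apply Lemma A and let $\tau\to0$; the denominator is positive because $r\ge2$. $\blacksquare$

*Proof of Theorem 4.* In both parts two centers are $\xi_{1,2}=\mp1$ and the third is on the imaginary axis. The weights are chosen so that all $h$ give the same numerator, and $s=ix$ is a critical point of the denominator along the imaginary axis.

**Part (i): $k\ge4$, $n\ge k+4$.** The aim is a ratio above $4/\pi$ at $(8+u,4+u)$ for each $u\ge0$. Take $\xi_{1,2}=\mp1$, $\xi_3=\frac43i$, $(n_1,n_2,n_3)=(3,3,2+u)$, $(m_1,m_2,m_3)=(1,1,0)$, $\alpha_1=\alpha_2=\alpha=\frac{5\sqrt3}8$, $\alpha_3=1$. Then $n=8+u$, $m=3$, $k=4+u$, $g_1=g_2=c_3=\frac2{\sqrt3}$, $g_3=1$, $\alpha g_1=\frac54$, and $|\xi_1-\xi_3|=|\xi_2-\xi_3|=\sqrt{1+\frac{16}9}=\frac53$. The numerator sum is $2\cdot\frac54\cdot\frac53=\frac{25}6$ for $h=3$, and $\frac54\cdot2+\frac53=\frac{25}6$ for $h=1,2$.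

Take $s=ix$ with $x=4/\sqrt{59}<\frac43$. As $4\alpha^2=\frac{75}{16}$, we have $x=1/\sqrt{4\alpha^2-1}$, hence $\sqrt{1+x^2}=2\alpha x$. The denominator is
$$2\alpha\sqrt{1+x^2}+\tfrac43-x=(4\alpha^2-1)x+\tfrac43=\tfrac{59}{16}\cdot\tfrac4{\sqrt{59}}+\tfrac43=\tfrac{\sqrt{59}}4+\tfrac43 .$$
So Lemma D gives
$$\rho(8+u,4+u)\ \ge\ \frac{25/6}{\sqrt{59}/4+4/3}=\frac{50}{16+3\sqrt{59}}>1.28>\frac4\pi .$$
The inequality with $1.28$ says $16+3\sqrt{59}<39.0625$, that is, $\sqrt{59}<7.6875$, and $7.6875^2>59.09$. Lemma B gives all $n\ge k+4$.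

**Part (ii): $k\ge7$, $n\ge k+3$.** Now the aim is $(10+u,7+u)$, with only one cluster receiving its own zero. Take $\xi_{1,2}=\mp1$, $\xi_3=\frac{40}9i$, $(n_1,n_2,n_3)=(2+u,2,6)$, $(m_1,m_2,m_3)=(0,0,1)$, $\alpha_1=\alpha_2=1$, and
$$\alpha_3=\alpha=\frac{64}{41\,c_6}=\frac{192}{41}(2-\sqrt3)\in(1.2547,\,1.2548),$$
where the numerical range follows from $1.73205<\sqrt3<1.73206$. Then $n=10+u$, $m=2$, $k=7+u$, and $|\xi_1-\xi_3|=|\xi_2-\xi_3|=\sqrt{1+\frac{1600}{81}}=\frac{41}9$. The numerator sum is $2\cdot\frac{41}9=\frac{82}9$ for $h=3$, and $2+\alpha c_6\cdot\frac{41}9=2+\frac{64}9=\frac{82}9$ for $h=1,2$.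

Take $s=ix$ with $x=\alpha/\sqrt{4-\alpha^2}$, which is less than $1<\frac{40}9$ because $\alpha^2<2$. Then $\sqrt{1+x^2}=2/\sqrt{4-\alpha^2}$, and the denominator is
$$2\sqrt{1+x^2}+\alpha\big(\tfrac{40}9-x\big)=\frac{4-\alpha^2}{\sqrt{4-\alpha^2}}+\tfrac{40}9\alpha=\sqrt{4-\alpha^2}+\tfrac{40}9\alpha<1.5575+5.5769=7.1344,$$
using $\alpha>1.2547$ in the first term and $\alpha<1.2548$ in the second. The ratio exceeds $9.111/7.1344>1.277>\frac4\pi$. Lemma B gives all $n\ge k+3$. $\blacksquare$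

Theorems 3 and 4 do not decide whether $\rho(n,k)\le4/\pi$ for $k=2$, $n\ge5$; for $k=3$, $n\ge6$; for $n-k=2$, $k\ge4$; and for $n-k=3$, $k\in\{4,5,6\}$. Nor is the exact growth exponent of $\rho_k$, which by Theorem 2 lies between $\gamma$ and $\frac12$, determined here.

## 11. One free zero: $n=k+2$ as a planar distance problem

For $n=k+2$ there is a single free zero, and its position $s$ enters through a weighted sum of distances
$$F(s)=\sum_j\alpha_j|s-\mu_j|,\qquad \alpha_j>0,$$
with finitely many (at least two) distinct $\mu_j\in\mathbb C$. Such an $F$ is continuous, positive, and tends to infinity, so $\min_{s\in\mathbb C}F(s)$ exists and is positive.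

*Example.* For $\mu_j\in\{1,\theta,\theta^2\}$ and $\alpha_j=1$, $F(\mu_j)=2\sqrt3$. By the inequality in Section 5 with $N=3$, $\min_sF=F(0)=3$. The ratio $\min_jF(\mu_j)/\min_sF(s)$ is $2/\sqrt3=c_3$.

**Proposition 5.** Let $\sigma$ be the supremum of $\min_jF(\mu_j)/\min_{s\in\mathbb C}F(s)$ over all $F(s)=\sum_j\alpha_j|s-\mu_j|$ with finitely many (at least two) distinct $\mu_j\in\mathbb C$ and $\alpha_j>0$. Then $\sup_k\rho(k+2,k)=\sigma$.

*Proof.*

**Step 1: show $\rho(k+2,k)\le\sigma$ by computing $M_k^L$ and $B_k^L$ exactly.** Let $n=k+2$, $\mu_j=1/\lambda_j$, $\alpha_j=1/|\omega'(\lambda_j)|$, and $F(s)=\sum\alpha_j|s-\mu_j|$. Consider the vectors $\nu\in\mathbb C^n$ with $\sum_j\nu_jq(\lambda_j)=q(0)$ for all $q$ with $\deg q\le n-2=k$. These are $n-1$ independent linear conditions, so the solutions form an affine line. Its direction is $(1/\omega'(\lambda_j))_j$, since $\sum_jq(\lambda_j)/\omega'(\lambda_j)=0$ for $\deg q\le n-2$. By the representation in Section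 4 with $P=1-sz$, the vector
$$\nu_j=\frac{\omega(0)(1-s\lambda_j)}{-\lambda_j\,\omega'(\lambda_j)}=\frac{\omega(0)}{\omega'(\lambda_j)}(s-\mu_j)$$
is a solution for every $s\in\mathbb C$, and as $s$ varies these fill the whole line. For each of them $\sum_j|\nu_j|=|\omega(0)|F(s)$.

By (4) every solution has $\sum|\nu_j|\ge1/M_k^L$. By (8), with $\nu$ extended by $0$ off $E$, equality occurs for some solution. Hence $1/M_k^L=|\omega(0)|\min_sF(s)$. Next, the solution for $s=\mu_j$ is supported on $S=L\setminus\{\lambda_j\}$. A solution supported on these $k+1$ points is unique, so its entries are $\ell_i^S(0)$ and $1/M_k^S=|\omega(0)|F(\mu_j)$. Every $(k+1)$-subset is of this form, so $1/B_k^L=|\omega(0)|\min_jF(\mu_j)$. Therefore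
$$\frac{M_k^L}{B_k^L}=\frac{\min_jF(\mu_j)}{\min_sF(s)}\ \le\ \sigma .$$

**Step 2: show $\sup_k\rho(k+2,k)\ge\sigma$ by realizing arbitrary weights.** Step 1 ties $\alpha_j$ to the points $\lambda_j$; Lemma D frees them. Given $F$ with points $\mu_1,\dots,\mu_r$ and weights $\alpha_i$, apply Lemma D with all $m_i=0$, $n_i=2$, $\xi_i=\mu_i$, these $\alpha_i$, and $s$ minimizing $F$. Then all $g_i=1$, $m=1$, $n=2r=k+2$, and
$$\rho(k+2,k)\ \ge\ \frac{\min_h\sum_i\alpha_i|\mu_i-\mu_h|}{\sum_i\alpha_i|\mu_i-s|}=\frac{\min_hF(\mu_h)}{\min_sF(s)} .$$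
Take the supremum over $F$. $\blacksquare$

So the case $n-k=2$, for all $k$ together, asks how much a weighted sum of distances in the plane can grow when its center must be one of the given points instead of an arbitrary point.
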